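# A regular $n$-gon becomes a square more cheaply than a square becomes a regular $n$-gon

## 1. From the square to the $n$-gon: counting angles

Take a square and a regular $n$-gon of the same area. We want to cut the square into pieces by straight cuts and reassemble the pieces into the $n$-gon, using as few pieces as possible. First, the rules.

**Definition (glass-cut).** A *glass-cut* is a straight-line cut that goes completely across one current piece and splits it into two pieces.

We start from one convex polygon, so after any number of glass-cuts all pieces are convex polygons, and $k$ pieces come from exactly $k-1$ glass-cuts. The pieces are then moved by isometries of the plane (translations, rotations and reflections), and must cover the target polygon exactly, overlapping only along boundaries.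

*Example.* The square $[0,3]^2$ is tiled by $[0,2]\times[0,1]$, $[2,3]\times[0,2]$, $[1,3]\times[2,3]$, $[0,1]\times[1,3]$ and $[1,2]\times[1,2]$. This tiling does not come from glass-cuts of the square. The first cut would have to be a segment crossing the whole square along boundaries of tiles, and the inner boundaries lie on four segments of length $2$: $y=1$ for $0\le x\le2$, $x=2$ for $0\le y\le2$, $y=2$ for $1\le x\le 3$, and $x=1$ for $1\le y\le3$. None of them crosses the square. Such a tiling is nevertheless allowed as the *final* arrangement: only the polygon that we start from has to be separated by glass-cuts. We shall use this freedom.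

**Definition ($g$).** For integers $m,n\ge3$, $g(m,n)$ is the minimum number of pieces needed to dissect a regular $m$-gon into a regular $n$-gon of the same area using glass-cuts, by the rules above.

Here is the easy case.

**Proposition (the case $m=4$).** $g(4,n)\ge \frac n2-1$.

*Proof.* We follow the sum of all angles of all current pieces. At the start it is $2\pi$, the angle sum of the square. A glass-cut of a convex piece has two endpoints. An endpoint interior to a side creates two new angles, whose sum is $\pi$. An endpoint at a vertex only splits an existing angle, so it adds nothing. Hence one cut raises the total by at most $2\pi$, and $k$ pieces have total angle at most $2\pi+2\pi(k-1)=2\pi k$.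

Now look at the assembled $n$-gon. Each of its vertices $p$ is an extreme point of the $n$-gon, that is, not the midpoint of a nondegenerate segment in it. So $p$ is an extreme point, and hence a vertex, of every piece that contains it. The angles of these pieces at $p$ sum to the interior angle of the $n$-gon at $p$. Summing over all $p$, the pieces have total angle at least $(n-2)\pi$. Thus $2\pi k\ge(n-2)\pi$, which is $k\ge\frac n2-1$. $\square$

By hand: cutting a square across two opposite sides gives two quadrilaterals with total angle $4\pi$, a gain of $2\pi$; cutting from a vertex to the interior of a side gives a triangle and a quadrilateral, total $3\pi$; cutting along a diagonal gives two triangles, total $2\pi$, no gain. A regular octagon has angle sum $6\pi$, and two pieces of a square have total angle at most $4\pi$, so $g(4,8)\ge3$.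

What changes for general $m$? Only the starting value.

**Theorem A.** $g(m,n)\ge \frac{n-m}{2}+1$ for all $m,n\ge 3$.

*Proof.* The regular $m$-gon has angle sum $(m-2)\pi$, so $k$ pieces have total angle at most $(m-2)\pi+2\pi(k-1)$. As before they need at least $(n-2)\pi$. Hence $2(k-1)\ge n-m$. $\square$

What changes when we go the other way, from the $n$-gon to the square? The argument becomes silent. An $n$-gon has angle sum $(n-2)\pi$, the square needs only $2\pi$, and Theorem A for $g(n,4)$ reads $g(n,4)\ge\frac{4-n}2+1$, which says nothing for large $n$. Angles are now in excess, and there seems to be room for cheaper dissections. The rest of these notes finds one.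

## 2. Asymptotic symmetry, and the bound that refutes it

The paper "Efficient Regular Polygon Dissections" (https://www.matem.unam.mx/~urrutia/online_papers/dissections.pdf), the source of the problem, has, for sufficiently large $n$,
$$\lceil n/2\rceil - 2 \le g(4,n) \le \tfrac{n}{2}+o(n) \quad\text{and}\quad \lceil n/4\rceil \le g(n,4) \le \tfrac{n}{2}+o(n). \tag{1}$$
The problem is whether $g$ is asymptotically symmetric, i.e. whether $|g(m,n)-g(n,m)|=o(m)+o(n)$. Since the limiting regime is not spelled out there, we read the claim uniformly, so that one parameter may stay fixed: for every $\varepsilon>0$ there is $N$ such that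
$$|g(m,n)-g(n,m)| \le \varepsilon\,(m+n)\qquad\text{for all } m,n\ge 3 \text{ with } m+n\ge N. \tag{2}$$

By (1), $g(4,n)$ is $\frac n2+o(n)$, while $g(n,4)$ is left somewhere between about $\frac n4$ and about $\frac n2$. To refute (2) it suffices to push the upper bound for $g(n,4)$ below $\frac n2$ by a positive fraction of $n$.

**Theorem B.** There is an absolute constant $C$ such that for every $\varepsilon>0$ there are $n_0(\varepsilon),C_\varepsilon$ with
$$g(n,m)\le \left(\tfrac38+\varepsilon\right)n+C\,m+C_\varepsilon\qquad\text{for all } n\ge n_0(\varepsilon),\ m\ge 3 .$$

**Theorem C.** The claim (2) is false. For every fixed $m\ge3$,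
$$\liminf_{n\to\infty}\frac{g(m,n)-g(n,m)}{n}\ge\frac18 .$$
Moreover there are $c>0$, $N_0$ such that $g(m,n)-g(n,m)\ge n/16$ whenever $n\ge N_0$ and $3\le m\le cn$. So symmetry also fails when both parameters tend to infinity (e.g. $m=\lfloor cn\rfloor$).

In particular $g(4,n)-g(n,4)\ge(\frac18-o(1))n$. No claim is made that $\frac38$ is sharp.

*Proof of Theorem C from Theorems A and B.* For $n\ge n_0(\varepsilon)$,
$$g(m,n)-g(n,m)\ge \tfrac{n-m}2+1-(\tfrac38+\varepsilon)n-Cm-C_\varepsilon=(\tfrac18-\varepsilon)n-(C+\tfrac12)m+1-C_\varepsilon .$$
For fixed $m$, divide by $n$ and let $n\to\infty$, then $\varepsilon\to0$; this is the liminf statement. For the second statement take $\varepsilon=\frac1{64}$ and $c=\frac1{64(C+1/2)}$. If $m\le cn$, then $(C+\frac12)m\le\frac n{64}$, and the right side is at least $\frac{8-1-1}{64}n-C_\varepsilon=\frac6{64}n-C_\varepsilon$, which is at least $\frac4{64}n=\frac n{16}$ for large $n$. Finally, take $m=4$ and any $\varepsilon'<\frac18$. Since $\varepsilon'(n+4)/n\to\varepsilon'<\frac18$, the inequality $|g(4,n)-g(n,4)|\le\varepsilon'(n+4)$ fails for all large $n$, so (2) is false. For $m=\lfloor cn\rfloor$ the difference is at least $\frac n{16}\ge\frac{m+n}{16(1+c)}$,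 so symmetry fails there too. $\square$

Everything now rests on Theorem B.

## 3. Trapezoids and single columns of hexagons both give $\frac n2$

**Trapezoids.** Cut off from the $n$-gon a cap carrying some number of consecutive sides, and slice the cap by chords parallel to its base, one through each symmetric pair of vertices. The slices (apart from the tip) are isosceles trapezoids, each with two sides of the $n$-gon as its legs. Trapezoids stack very well. Let one have parallel sides $2f_1<2f_2$ at distance $w$; lay it so that its parallel sides are vertical, and let $\varphi(t)$, $0\le t\le w$, be its half-height at horizontal position $t$, linear from $f_1$ to $f_2$. Its mirror image has half-height $\varphi(w-t)=f_1+f_2-\varphi(t)$. Center the trapezoid at height $0$ and the mirror image at height $f_1+f_2$. Over $t$ they occupy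
$$[-\varphi(t),\ \varphi(t)]\quad\text{and}\quad[\varphi(t),\ 2(f_1+f_2)-\varphi(t)],$$
so they fit without a gap, and the pattern repeats with period $P=2(f_1+f_2)$. For instance, with $f_1=3$, $f_2=4$, $w=1$ the intervals are $[-3-t,3+t]$ and $[3+t,11-t]$, and the next trapezoid starts at $14-3-t=11-t$. A tall column of trapezoids costs only two filler pieces, at its bottom and its top.

The obstruction is that if no piece carries parts of more than two sides of the $n$-gon, there are at least $\frac n2$ pieces, however cheap the rest is. Pieces must carry more sides.

**Hexagons in one column.** Slice the cap along every *second* chord. A slice is now a hexagon carrying four sides, and there are about $\frac n4$ of them. Laid with its parallel sides vertical, the hexagon has half-height $\varphi$ which rises from $f_0$ to $f_1$ over a width $w_A$ and from $f_1$ to $f_2$ over a width $w_B$. Stack hexagons and mirror images alternately, so that their *wide* halves share a column of width $w_B$. By the trapezoid computation the wide halves fit perfectly with period $P=2(f_1+f_2)$. The narrow halves stick out, those of the hexagons to the left, those of the mirror images to the right.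 In the left column there is a gap between any two consecutive hexagons, and similarly on the right. So $V$ hexagons and $V$ mirror images come with $V-1$ inner gaps on the left and $V-1$ on the right, plus a bounded number at the bottom and the top: about one gap per hexagon. If each gap is filled by one piece, four sides cost two pieces, and the total is again about $\frac n2$. This is an exact tie with the trapezoids.

**Interlocking many columns.** The narrow halves sticking out to the right can share a column with the narrow halves sticking out to the left from the *next* stack. Narrow halves also fit together flush: their half-heights in the common column add up to the constant $f_0+f_1$. The vertical period is still $P$, while one narrow half and one mirrored narrow half together take up $2(f_0+f_1)<P$. So the fit is not perfect, but there is now one gap per *pair* of narrow halves, i.e. half a gap per hexagon. Four sides cost $1+\frac12$ pieces, and $\frac n4\cdot\frac32=\frac38n$.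

Can the stacks be placed so that all neighbors are flush at once? Let $y_i$ be the height of the first hexagon of stack $i$ and $y'_i$ that of its first mirror image. Flush wide halves in stack $i$ require $y_i'=y_i+f_1+f_2$. Flush narrow halves between stacks $i-1$ and $i$ require $y'_{i-1}=y_i+f_0+f_1$. Together,
$$y_i-y_{i-1}=f_2-f_0 , \tag{3}$$
so each stack sits higher than the previous one by the fixed amount $f_2-f_0$, and nothing obstructs this.

*Example.* Let $f_0=1$, $f_1=3$, $f_2=4$, $w_A=w_B=1$, so $P=14$. Put $y_0=0$, hence $y_0'=7$, $y_1=3$. In the common narrow column, at position $t\in[0,1]$ from its left edge, the hexagon of stack $1$ has half-height $1+2t$ and occupies $[2-2t,\,4+2t]$; the mirror image of stack $0$ has half-height $3-2t$ and occupies $[4+2t,\,10-2t]$. The next hexagon starts at $17-(1+2t)=16-2t$. The gap has constant height $6=2(f_2-f_0)$: it is a parallelogram.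

One point remains: each gap must cost *one* piece, although it has to be cut out of what is left of the $n$-gon. For this, the gaps of a column will be produced together, as slices of one rectangle. The tiling lemma is stated with this in mind.

## 4. The interlocked tiling

Let $0<f_0<f_1<f_2$ and $w_A,w_B>0$. Let $\varphi:[-w_A,w_B]\to\mathbb R$ be linear on $[-w_A,0]$ and on $[0,w_B]$, with $\varphi(-w_A)=f_0$, $\varphi(0)=f_1$, $\varphi(w_B)=f_2$. Put
$$H=\{(x,y):-w_A\le x\le w_B,\ |y|\le\varphi(x)\},\quad P=2(f_1+f_2),\quad \lambda=w_A+w_B .$$

**Lemma 1.** Let $N,V\ge1$ be integers, $W=(N+1)w_A+Nw_B$, and $\eta>VP+N(f_2-f_0)$. The rectangle $[0,W]\times[0,\eta]$ can be tiled by $2NV$ copies of $H$ and convex quadrilaterals ("gaps") such that: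

* it splits into $N+1$ vertical columns of width $w_A$, each containing exactly $V+1$ gaps, and $N$ columns of width $w_B$, each containing exactly $2$ gaps; every gap spans its column and has two vertical sides;
* the gaps of one column, of width $w$ say, can be rearranged into a rectangle of width $w$ and height $Y\in[\eta-VP,\eta)$, in which they are separated by straight segments joining the left side to the right side.

*Proof.*

**Step 1: placing the copies.** The purpose is to realize the arrangement (3). The columns are
$$A_i=[i\lambda,\ i\lambda+w_A]\ (0\le i\le N),\qquad B_i=[i\lambda+w_A,\ (i+1)\lambda]\ (0\le i\le N-1).$$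
Let
$$y_0=f_2+\tfrac12\big(\eta-VP-N(f_2-f_0)\big),\qquad y_i=y_0+i(f_2-f_0),\qquad y_i'=y_i+f_1+f_2 .$$
For $0\le i\le N-1$ and $0\le k\le V-1$ place the copies
$$H_i^k:\ |y-y_i-kP|\le\varphi(x-i\lambda-w_A)\quad (x\in A_i\cup B_i),$$
$$H_i'^k:\ |y-y'_i-kP|\le\varphi((i+1)\lambda-x)\quad (x\in B_i\cup A_{i+1}).$$
The arguments of $\varphi$ run over $[-w_A,w_B]$: for $H_i^k$ from $-w_A$ at $x=i\lambda$ to $w_B$ at $x=(i+1)\lambda$; for $H_i'^k$ from $w_B$ at $x=i\lambda+w_A$ down to $-w_A$ at $x=(i+1)\lambda+w_A$. So $H_i'^k$ is a mirror image of $H$. There are $2NV$ copies.

**Step 2: the copies stay strictly between $y=0$ and $y=\eta$.** This makes all bottom and top gaps nondegenerate. The lowest ordinate is that of $H_0^0$, namely $y_0-f_2=\frac12(\eta-VP-N(f_2-f_0))>0$. The highest is that of $H_{N-1}'^{V-1}$, namely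
$$y_{N-1}'+(V-1)P+f_2=y_0+(N-1)(f_2-f_0)+(V-1)P+f_1+2f_2 .$$
Insert $y_0$ and collect the terms outside the half-bracket, using $P=2f_1+2f_2$:
$$f_2-(f_2-f_0)-(2f_1+2f_2)+f_1+2f_2=f_0-f_1 ,$$
so the highest ordinate is
$$\tfrac12\big(\eta+VP+N(f_2-f_0)\big)-(f_1-f_0)<\eta .$$

It remains to look at each column; this also shows that copies do not overlap.

**Step 3: column $B_i$, where the fit is perfect.** Put $t=x-i\lambda-w_A\in[0,w_B]$. Then $H_i^k$ has half-height $\varphi(t)$ and $H_i'^k$ has half-height $\varphi(w_B-t)$. As $\varphi$ is linear on $[0,w_B]$, $\varphi(t)+\varphi(w_B-t)=f_1+f_2$. The section of $H_i^k$ is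
$$[y_i+kP-\varphi(t),\ y_i+kP+\varphi(t)],$$
and that of $H_i'^k$, centered at $y_i+kP+f_1+f_2$ with half-height $f_1+f_2-\varphi(t)$, is
$$[y_i+kP+\varphi(t),\ y_i+(k+1)P-\varphi(t)] .$$
For $k=0,\dots,V-1$ these fill $[y_i-\varphi(t),\,y_i+VP-\varphi(t)]$ without gaps or overlaps. Only a bottom gap $[0,\,y_i-\varphi(t)]$ and a top gap $[y_i+VP-\varphi(t),\,\eta]$ remain. Translating the top gap down by $VP$ puts it exactly on the bottom gap, and gives a rectangle of height $\eta-VP$. The separating curve $y=y_i-\varphi(t)$ is a straight segment, because $\varphi$ is linear here.

**Step 4: column $A_i$ with $1\le i\le N-1$, where gaps are shared.** Put $t=x-i\lambda\in[0,w_A]$ and $\psi(t)=\varphi(t-w_A)$. The column meets the $H_i^k$, with half-height $\psi(t)$, and the $H_{i-1}'^k$, with half-height $\varphi(i\lambda-x)=\varphi(-t)$. Linearity on $[-w_A,0]$ gives $\varphi(-t)=f_0+f_1-\psi(t)$. Also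
$$y'_{i-1}=y_{i-1}+f_1+f_2=y_i-(f_2-f_0)+f_1+f_2=y_i+f_0+f_1 .$$
So the section of $H_i^k$ is $[y_i+kP-\psi,\ y_i+kP+\psi]$, and that of $H_{i-1}'^k$ is
$$[y_i+kP+\psi,\ \ y_i+kP+2(f_0+f_1)-\psi] .$$
These two are flush. Between the latter and $H_i^{k+1}$, which begins at $y_i+(k+1)P-\psi$, there is a gap of constant vertical length $P-2(f_0+f_1)=2(f_2-f_0)>0$, a parallelogram. This gives $V-1$ inner gaps ($0\le k\le V-2$), plus a bottom and a top gap: $V+1$ gaps. Every boundary between a gap and a copy of $H$ is a vertical translate of the graph of $-\psi$. Remove the copies of $H$ and slide the gaps down. They fit together, separated by straight segments, and form a rectangle. Its height is $\eta-2V(f_0+f_1)$, since $V$ pairs of total section length $2(f_0+f_1)$ were removed. As $2(f_0+f_1)<P$, it lies in $[\eta-VP,\eta)$.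

**Step 5: the outer columns $A_0$ and $A_N$.** Here gaps are not shared, and stacking them needs reflections. The column $A_0$ meets only the $H_0^k$. With $t=x$ and $\psi$ as in Step 4, the inner gaps are
$$[y_0+kP+\psi,\ y_0+(k+1)P-\psi]\qquad(0\le k\le V-2),$$
of vertical length at least $P-2f_1=2f_2>0$. With the bottom gap $[0,\,y_0-\psi]$ and the top gap $[y_0+(V-1)P+\psi,\,\eta]$ there are $V+1$ gaps. Let $\sigma=\psi'$, a constant. The slopes of the (bottom, top) sides are $(0,-\sigma)$ for the bottom gap, $(\sigma,-\sigma)$ for the inner gaps, and $(\sigma,0)$ for the top gap. Reflection in the vertical midline of the column changes the signs of both slopes. Go through the gaps from below, and reflect each one whenever necessary so that its bottom slope equals the top slope of the previous one; this is possible because all these slopes are $\pm\sigma$. The gaps then stack, separated by straight segments, to a figure of width $w_A$ with vertical sides and horizontal bottom and top, i.e. a rectangle. Each $H_0^k$ takes area $\int_0^{w_A}2\psi\,dt=w_A(f_0+f_1)$ from the column, so the height of the rectangle is $\eta-V(f_0+f_1)\in[\eta-VP,\eta)$. The column $A_N$ meets only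 the $H_{N-1}'^k$; with $t=x-N\lambda$ their half-height is $\varphi(-t)$, which is linear with values between $f_0$ and $f_1$, and the same argument applies.

All gaps have two vertical sides and a straight bottom and top, so they are convex quadrilaterals. $\square$

For $N=1$ there are only outer columns of type $A$: this is the tie of Section 3. The gain comes from the $N-1$ inner ones.

## 5. Exchanging rectangles and triangles at bounded cost

What is left of the $n$-gon must be shaped into prescribed rectangles and triangles. For this we need two elementary dissections, in which we count cuts.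

Pieces may be moved around between cuts: a cut in a moved position is a cut of the original piece. When a figure is assembled from several convex pieces and we cut the figure along a line, we cut each piece along that line; each piece becomes at most two pieces, by at most one glass-cut. So $r$ successive line cuts multiply the number of pieces by at most $2^r$.

**Lemma 2.** If $wZ=w^*Z^*$ and $\frac12\le Z/Z^*\le2$, a $w\times Z$ rectangle can be cut by two successive glass-cuts into (at most) 3 pieces forming a $w^*\times Z^*$ rectangle (second entry = height).

*Proof.* If $Z=Z^*$ there is nothing to do. Let $Z<Z^*\le 2Z$, so that $\frac w2\le w^*<w$. Put $R=[0,w]\times[0,Z]$ and $R^*=[0,w^*]\times[0,Z^*]$, and let $L$ be the line through $(0,Z^*)$ and $(w,0)$, that is $y=Z^*(1-x/w)$. Using $w^*/w=Z/Z^*$: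

* $L$ meets $y=Z$ at $x=w(1-Z/Z^*)=w-w^*\le w^*$;
* $L$ meets $x=w^*$ at $y=Z^*(1-Z/Z^*)=Z^*-Z\le Z$.

Cut $R$ along $L$, then the part below $L$ along $x=w^*$. Cut $R^*$ along $L$, then the part below $L$ along $y=Z$. The pieces correspond as follows.

* The triangle $(w-w^*,Z),(w,Z),(w,0)$ of $R$ translates by $(w^*-w,Z^*-Z)$ to the triangle $(0,Z^*),(w^*,Z^*),(w^*,Z^*-Z)$ of $R^*$.
* The triangle $(w^*,0),(w,0),(w^*,Z^*-Z)$ of $R$ translates by $(-w^*,Z)$ to the triangle $(0,Z),(w-w^*,Z),(0,Z^*)$ of $R^*$.
* The remaining piece is $\{0\le x\le w^*,\ 0\le y\le Z,\ \text{below }L\}$ in both cases.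

All these are glass-cuts in both rectangles, so the case $Z>Z^*$ follows by exchanging the roles of $R$ and $R^*$. $\square$

*Example.* From $3\times2$ to $2\times3$: here $L$ runs from $(0,3)$ to $(3,0)$. The triangle $(1,2),(3,2),(3,0)$ moves by $(-1,1)$, the triangle $(2,0),(3,0),(2,1)$ moves by $(-2,2)$, and the pentagon $(0,0),(2,0),(2,1),(1,2),(0,2)$ stays.

**Lemma 3.** A triangle with longest side $\ell$ and corresponding altitude $h$ can be cut by two glass-cuts into 3 pieces forming a rectangle with sides $\ell$ and $h/2$. Conversely, that rectangle can be cut by two glass-cuts into 3 pieces forming the triangle.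

*Proof.* Let $BC$ be the longest side, $A$ the apex, and $D,E$ the midpoints of $AB,AC$. The angles at $B$ and $C$ are acute, because an angle of at least $90^\circ$ would lie opposite a side longer than $BC$. So the foot of the altitude from $A$ is interior to $BC$, and this altitude meets $DE$ at an interior point $F$. Cut along $DE$, then cut the triangle $ADE$ along $AF$. Rotate $ADF$ by $180^\circ$ about $D$ (so $A\mapsto B$) and $AEF$ by $180^\circ$ about $E$ (so $A\mapsto C$). The images $F',F''$ of $F$ lie on line $DE$, beyond $D$ and $E$ respectively, and $BF'$, $CF''$ are parallel to $AF$, hence perpendicular to $DE$. So $BCF''F'$ is a rectangle with sides $\ell$ and $h/2$, tiled by the trapezoid $BCED$ and the two rotated triangles. Conversely, cut this rectangle along $BD$ and along $CE$, which are disjoint segments from a corner to the opposite side, and rotate the two triangles back. $\square$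

*Remark.* These lemmas show that $g(m,n)$ is always finite. Cut the $m$-gon into triangles by diagonals from one vertex, turn each into a rectangle (Lemma 3), and change all heights to $1$ by repeated use of Lemma 2. Put the rectangles side by side, slice vertically according to the areas of the triangles in a triangulation of the $n$-gon, and run the conversions backwards on the slices.

## 6. Cutting the $n$-gon: caps, hexagons, and one rectangle for all gaps

We begin the proof of Theorem B. Fix integers $N\ge1$ and $V\ge10$, and put
$$G=101,\qquad K=2NVG\quad(\text{so }K\ge2020).$$
Assume $n\ge80K^2$. The $n$-gon has circumradius $1$, center $O$, side $s=2\sin(\pi/n)\le 2\pi/n$, and area $\mathcal A=\frac n2\sin\frac{2\pi}n$. This area increases with $n$, is $3$ for $n=12$, and is below $\pi$, so $\mathcal A\in[2.9,\pi]$. From $s\le\frac{2\pi}{80K^2}$ and $N\le K$ we get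
$$2Ns<\tfrac1{16},\qquad 4s\le\tfrac18. \tag{4}$$
Let $M=4\lfloor n/(4K)\rfloor$ and $\beta=\pi M/n$. Then $\frac nK-4<M\le\frac nK$, so $0\le n-KM<4K$. Since $n\ge8K$, also $M\ge\frac n{2K}$. Hence
$$\frac{\pi}{2K}\le\beta\le\frac\pi K<0.0016 . \tag{5}$$

**Step 1: cut off caps.** The purpose is to separate nearly all sides of the $n$-gon into $K$ identical thin packets. Cut off $K$ congruent caps, each by a chord spanning $M$ consecutive sides, with disjoint sets of sides. The central polygon $Q$ has $K+(n-KM)\le5K$ sides. Each is a chord of the unit circle of length at most $2\sin\beta$, at distance at least $\cos\beta>0$ from $O$, and $O$ lies in the interior of $Q$, since every side subtends at $O$ an angle of at most $2\beta<\pi$.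

**Step 2: slice each cap into hexagons.** Now we produce pieces with four sides each. Measure directions at $O$ from the axis of the cap. The vertices $v_0,\dots,v_M$ of the cap lie in the directions
$$\alpha_i=\frac{\pi(M-2i)}n ,\qquad \alpha_0=\beta,\qquad \alpha_{M-i}=-\alpha_i .$$
Therefore the chords $\gamma_i=v_iv_{M-i}$ ($i<M/2$) are parallel, have midpoints on the axis, half-length $\sin\alpha_i$, and distance $\cos\alpha_i$ from $O$. Put $J=\frac M4-1$, which is positive because $n\ge80K^2$. Cut along $\gamma_2,\gamma_4,\dots,\gamma_{2J}$. This gives

* hexagons $H_j$ between $\gamma_{2j}$ and $\gamma_{2j+2}$ $(0\le j<J)$, each carrying four sides of the $n$-gon;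
* a pentagon $D$ with the last four sides (indeed $M-4J=4$) and base $\ell_D=|\gamma_{2J}|=2\sin(4\pi/n)\le8\pi/n$.

Each $H_j$ occurs $K$ times, once per cap, and so does $D$. Let the $y$-axis be parallel to the chords and let $x$ increase towards $O$. Then $H_j$ is the hexagon $H$ of Section 4 with
$$f_0=\sin\alpha_{2j+2},\quad f_1=\sin\alpha_{2j+1},\quad f_2=\sin\alpha_{2j},$$
$$w_A=\cos\alpha_{2j+2}-\cos\alpha_{2j+1},\quad w_B=\cos\alpha_{2j+1}-\cos\alpha_{2j}.$$
Here $0<f_0<f_1<f_2\le\sin\beta$. Also $f_2-f_0$ is the length of the projection of $v_{2j}v_{2j+2}$ on the $y$-axis, so $f_2-f_0\le2s$. The widths telescope: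
$$\sum_{j}(w_A+w_B)=\cos\tfrac{4\pi}n-\cos\beta\le1-\cos\beta. \tag{6}$$

**Step 3: cells for the hexagons.** Now we decide where the hexagons go, and which gaps they need. Apply Lemma 1 for each $j$ with $\eta=\frac14$. Its hypothesis holds, since
$$VP\le4V\sin\beta\le\frac{4\pi V}K=\frac{2\pi}{NG}\le\frac{2\pi}{101}<\frac1{16},\qquad N(f_2-f_0)\le2Ns<\frac1{16}.$$
Call the tiled rectangle, of size $W_j\times\frac14$, a *cell*. Use $G$ cells for each $j$. They consume $2NV\cdot G=K$ copies of $H_j$, exactly all of them. By Lemma 1 a cell needs the gaps of its $2N+1$ columns. For each column these are obtained from one rectangle $w\times Y$, which we call a *raw rectangle*, by glass-cuts joining its left side to its right side. Here $\frac18\le\eta-VP\le Y\le\frac14$. Altogether a cell has $(N+1)(V+1)+2N$ gaps.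

**Step 4: boxes for the pentagons.** The pentagons are few ($K$ of them), but they too must be placed. Put $D$ with its base on the bottom of an $\ell_D\times\frac18$ box. Measured from the midpoint of the base, the vertices of $D$ have horizontal positions $-\sin\frac{4\pi}n,-\sin\frac{2\pi}n,0,\sin\frac{2\pi}n,\sin\frac{4\pi}n$ and heights $0,h_1,h_2,h_1,0$, with $h_1=\cos\frac{2\pi}n-\cos\frac{4\pi}n$ and $h_2=1-\cos\frac{4\pi}n$. So $h_1<h_2$, $h_1\le s$, and $h_2\le2s<\frac18$, and $D$ fits. Above its four sides $1,2,3,4$ lie four trapezoids with vertical sides.

* Those above sides $1$ and $4$ are mirror images of each other, with vertical sides $\frac18$ and $\frac18-h_1$. Two of them, one turned by $180^\circ$ onto the other, form a rectangle of height $\frac14-h_1$. So they come from one cut of such a rectangle, with reflections allowed.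
* Those above sides $2$ and $3$ have vertical sides $\frac18-h_1$ and $\frac18-h_2$, and in the same way come from one cut of a rectangle of height $\frac14-h_1-h_2$.

By (4), $h_1+h_2\le4s\le\frac18$, so both heights lie in $[\frac18,\frac14]$. Each box needs $2$ raw rectangles $w\times Y$ with $\frac18\le Y\le\frac14$, of widths $\sin\frac{4\pi}n-\sin\frac{2\pi}n$ and $\sin\frac{2\pi}n$, of total width $\ell_D/2$. They give $4$ gaps.

**Step 5: all raw rectangles together are narrow.** The purpose is to see that they can be cut side by side from a single rectangle. List the raw rectangles as $\rho_i=w_i\times Y_i$, $1\le i\le I$, where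
$$I=(2N+1)GJ+2K,\qquad \tfrac18\le Y_i\le\tfrac14 .$$
Since $W_j\le(N+1)(w_A+w_B)$, (6) gives total cell width $\sum_jGW_j\le G(N+1)(1-\cos\beta)$. The boxes contribute $\frac12K\ell_D\le\frac{4\pi K}n\le\frac{4\pi}{80K}=\frac1{10}\cdot\frac\pi{2K}\le0.1\beta$, by (5). Using $1-\cos\beta\le\frac{\beta^2}2$ and $\beta\le\frac\pi K$,
$$\sum w_i\le G(N+1)(1-\cos\beta)+\tfrac12K\ell_D\le\beta\,\frac{G(N+1)\pi}{2K}+0.1\beta . \tag{7}$$
Now $\frac{G(N+1)\pi}{2K}=\frac{(N+1)\pi}{4NV}\le\frac\pi{2V}\le\frac\pi{20}<0.16$. Hence $\sum w_i\le0.26\,\beta<\frac12\sin\beta$.

**Step 6: cut $Q$ into triangles, and one of them into a rectangle $E$.** Here we prepare the stock. Cut $Q$ along the line through one of its vertices and $O$. Then $O$ is on the boundary of each part. Cut both parts from $O$ to all their other vertices not on that line. At most one side of $Q$ was split, so we get at most $5K+1$ triangles with vertex $O$. Their sides at $O$ end at vertices of $Q$ (length $1$) or at the split point (length between $\cos\beta$ and $1$), so they lie in $[\frac12,1]$. The third side is at most $2\sin\beta\le\frac{2\pi}K<\frac12$. So the longest side of each triangle lies in $[\frac12,1]$.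

As at most one side of $Q$ was split and $K\ge2$, we can choose a triangle $\Delta_0$ which is isosceles with legs $1$ and whose base is the unsplit chord of a cap: base $2\sin\beta$, height $\cos\beta$. Cut $\Delta_0$ along its midline parallel to the base, and then perpendicularly to the base from both ends of the midline. We get a rectangle $E$ of width $\sin\beta$ and height $e=\frac12\cos\beta\in[0.49,0.5]$, and three triangles. One has vertex $O$, legs $\frac12$ and base $\sin\beta$; the other two are right triangles with hypotenuse $\frac12$. So their longest side is $\frac12$.

**Step 7: cut the gaps out of $E$.** From the single piece $E$ cut vertical strips $w_i\times e$ $(1\le i\le I)$; by Step 5 they fit, and a rectangle remains. Cut each strip horizontally into $\rho_i$ and $\rho_i'=w_i\times Z_i$ with $Z_i=e-Y_i$. Cut $\rho_i$ into its gaps; each gap is one piece. The leftovers $\rho'_i$ are given a common height. Put $\zeta=e-\frac18\in[0.365,0.375]$. Since $\frac18\le Y_i\le\frac14$ and $\zeta\ge\frac14$,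
$$\tfrac\zeta2\le\zeta-\tfrac18\le Z_i\le\zeta .$$
By Lemma 2 each $\rho_i'$ can be cut into at most $3$ pieces forming a rectangle of height $\zeta$. Side by side these form a rectangle of height $\zeta$ and width
$$X_2=\sum\frac{w_iZ_i}\zeta\le\sum w_i\le0.26\beta .$$

**Step 8: the remaining stock $U$.** The unused material is the rest of $E$, a rectangle of height $e$, and at most $(5K+1)-1+3=5K+3$ triangles with longest side in $[\frac12,1]$. Convert each triangle by Lemma 3 into a rectangle, placed so that its height is the longest side of the triangle. Then convert these rectangles, and the rest of $E$, by Lemma 2 into rectangles of height $0.9$. This is allowed, because the old heights lie in $[0.49,1]$, and $0.9/0.49<2$, $0.9/1>\frac12$. Each new rectangle consists of at most $3\cdot2^2=12$ pieces. Put them side by side and call the result $U$: a rectangle of height $0.9$ made of at most $12(5K+4)$ pieces. A vertical line passes through the interior of at most one of the side-by-side rectangles, so it crosses the interiors of at most $12$ of these pieces.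

## 7. Filling the regular $m$-gon

Let $T$ be the regular $m$-gon of area $\mathcal A$, centered at the origin. Its inradius $r$ and circumradius $R$ satisfy $\mathcal A=r^2\,m\tan\frac\pi m=R^2\,\frac m2\sin\frac{2\pi}m$. Since $\frac{\tan x}x$ is increasing on $(0,\frac\pi2)$ and $\frac{\sin x}x$ is decreasing on $(0,\pi)$, the extreme case for both is $m=3$: $m\tan\frac\pi m\le3\sqrt3$ and $\frac m2\sin\frac{2\pi}m\ge\frac{3\sqrt3}4$. With $2.9\le\mathcal A\le\pi$,
$$r\ge\sqrt{\tfrac{2.9}{3\sqrt3}}>0.74,\qquad R\le\sqrt{\tfrac{4\pi}{3\sqrt3}}<1.56 . \tag{8}$$
These bounds do not depend on $m$, so one construction serves all $m$. The rectangle $F=[-0.1,0.1]\times[-0.45,0.45]$ has half-diagonal less than $0.47$, so it lies in the interior of $T$.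

**Step 9: place the large families in $F$.** Along the bottom of $F$ place, side by side, all $GJ$ cells (height $\frac14$), the $K$ boxes (height $\frac18$), and the $X_2\times\zeta$ rectangle. The cells have total width at most $0.26\beta$ by (7), the boxes $K\ell_D\le0.2\beta$, the last rectangle at most $0.26\beta$. Together this is less than $\beta<0.2$, so they fit. What remains of $F$ is four rectangles, of heights
$$0.65,\quad0.775,\quad0.9-\zeta\in[0.525,0.535],\quad0.9 .$$

**Step 10: triangulate $T\setminus F$ with triangles of controlled size.** The lines $x=\pm0.1$ and the sides $y=\pm0.45$ of $F$ split $T\setminus F$ into four convex polygons: left ($x\le-0.1$), right ($x\ge0.1$), top and bottom. Each of the two lines meets $\partial T$ in two points, so the sides of $T$ are split into at most $m+4$ parts. Triangulate the left and right polygons by fans from the boundary points $(\mp0.1,0)$, and the top and bottom ones by fans from $(0,\pm0.45)$. There is one triangle for each side of a polygon not containing the fan point: one for each part of a side of $T$, and one for each of the two vertical sides of the top polygon and of the bottom polygon. This makes at most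 $m+8$ triangles.

* In the left and right polygons every triangle has a side from the fan point to $\partial T$, of length at least $0.74-0.1$.
* In the top and bottom polygons, a triangle over a part of a side of $T$ has a side from the fan point to $\partial T$, of length at least $0.74-0.45=0.29$. A triangle over a vertical side contains that side, which runs from $(\pm0.1,\pm0.45)$ to a point of $\partial T$ on the same vertical line. That point has distance at least $0.74$ from the origin, so the side has length at least $\sqrt{0.74^2-0.01}-0.45>0.2$.

By (8) no segment in $T$ is longer than $3.12$. So all longest sides lie in $[0.2,3.2]$.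

**Step 11: fill with the stock.** The pieces placed in Step 9 and the pieces of $U$ together make up the whole $n$-gon, whose area is that of $T$. Hence $U$ has exactly the area of the part of $T$ still to be filled. Cut $U$ by at most $m+12$ vertical lines into slices having the areas of the four rectangles and of the at most $m+8$ triangles. Each line adds at most $12$ pieces: it crosses at most $12$ of the original pieces of $U$, and of each of them only one part between neighboring lines. So afterwards there are at most $12(5K+4)+12(m+12)=12(5K+m+16)$ pieces.

A slice meant for one of the four rectangles is converted by one application of Lemma 2, as the height ratios lie in $[\frac12,2]$ (the extreme one is $0.525/0.9>\frac12$). A slice meant for a triangle with longest side $\ell$ and altitude $h$ is first converted to a rectangle of height $\ell$ and width $h/2$. As $\ell/0.9\in[\frac18,8]$, at most three applications of Lemma 2 do this. Then Lemma 3, in the converse direction, gives the triangle. At most $3\cdot2+2=8$ line cuts are used per slice, so its number of pieces grows by a factor at most $2^8$. This part uses at most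
$$2^8\cdot12\,(5K+m+16)\le C_1(K+m)$$
pieces, with an absolute constant $C_1$. Now $T$ is completely filled.

## 8. Three pieces for every eight sides

The pieces used are:

* $KJ$ hexagons and $K$ pentagons (Step 2);
* $GJ\big[(N+1)(V+1)+2N\big]+4K$ gaps (Steps 3 and 4);
* at most $3I=3(2N+1)GJ+6K$ pieces from the $\rho_i'$ (Step 7);
* at most $C_1(K+m)$ others (Step 11).

Since $K=2NVG$, we have $KJ=2NV\cdot GJ$. Since $J\le\frac M4\le\frac n{4K}$, we have $GJ\le\frac{Gn}{8NVG}=\frac n{8NV}$. Therefore, with an absolute constant $C_2$,
$$g(n,m)\le GJ\big[2NV+(N+1)(V+1)+2N+3(2N+1)\big]+C_2(K+m)$$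
$$=GJ\big[(3N+1)V+9N+4\big]+C_2(K+m)\le n\Big[\frac38+\frac1{8N}+\frac{9N+4}{8NV}\Big]+C_2(K+m). \tag{9}$$
The bracket shows the mechanism of Section 3. Per cell there are $2NV$ hexagons and about $NV$ gaps, three pieces for every two hexagons, that is, for every eight sides of the $n$-gon. The term $\frac1{8N}$ is the loss at the two outer columns of a cell; for $N=1$ it brings $\frac38$ back to $\frac12$. The last term, which collects the bottom and top gaps of the wide columns, one further gap per narrow column and the leftovers $\rho'_i$ of the cells, is made small by tall columns.

Given $\varepsilon>0$, choose $N$ so that $\frac1{8N}\le\frac\varepsilon2$, and then $V\ge10$ so that $\frac{9N+4}{8NV}\le\frac\varepsilon2$. Now $K=202NV$ depends only on $\varepsilon$. Put $n_0(\varepsilon)=80K^2$, $C=C_2$ and $C_\varepsilon=C_2K$. Then (9) says that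
$$g(n,m)\le\left(\tfrac38+\varepsilon\right)n+Cm+C_\varepsilon\qquad\text{for all }n\ge n_0(\varepsilon),\ m\ge3 .$$
This proves Theorem B, and with Theorem A and the deduction in Section 2 it proves Theorem C. For $m=4$: $g(4,n)\ge\frac n2-1$, while $g(n,4)\le\frac38n+o(n)$, so $g$ is not asymptotically symmetric. $\blacksquare$
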